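\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Non-isomorphic trees with the same subtree data}


\begin{abstract}
For a finite tree $T$, count its subtrees according to three parameters: the
number of edges, the number of external edges, and the number of leaves. We
show that these counts do not determine $T$ up to isomorphism. The smallest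
pair we construct has $27$ vertices. The same construction gives arbitrarily
large families of pairwise non-isomorphic trees with equal data, and for every
fixed radius $m$ it gives such families on which even the statistics of all
radius-$m$ neighborhoods of vertices in subtrees agree.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $T$ be a finite tree. A \emph{subtree} of $T$ is a nonempty connected
subgraph $S$; single vertices and $T$ itself are allowed. Three numbers
describe how $S$ sits in $T$:
\begin{itemize}
\item $q(S)$, the number of edges of $S$;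
\item $r(S)$, the number of \emph{external edges}, that is, edges of $T$ with
exactly one endpoint in $V(S)$;
\item $s(S)$, the number of \emph{leaves} of $S$, that is, vertices of degree
$1$ in $S$.
\end{itemize}
The \emph{three-parameter subtree data} of $T$ is the collection of numbers
\[
\#\{S : q(S)=q,\ r(S)=r,\ s(S)=s\},\qquad q,r,s\in\{0,1,2,\dots\}.
\]
It is known to be strictly stronger than the counts by $(q,s)$ and than the
counts by $(q,r)$. Whether it distinguishes all trees was posed as an open
question in~\cite{slides}.

The data contains a good deal of information about $T$. The subtrees with $q=0$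
are the vertices, with $r$ equal to the degree, so the data contains the degree
sequence. The subtrees with $q\ge1$ and $s=2$ are the paths, so the data
contains the number of paths of each length and, for each length, the
distribution of the number of edges leaving the path. A subtree with $r=1$ is a
component of $T-e$ for its external edge $e$. So the data lists the
sizes and leaf numbers of all components that arise by deleting one edge.

Nevertheless the answer is no. Take a path $s_1s_2\cdots s_{13}$ and
attach pendant leaves to the $s_i$ in the numbers listed below. At the vertex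
marked $\Lambda$ attach no leaf, but a new vertex $d'$ carrying two leaves.
The results are drawn in Figure~\ref{fig:trees}.
\begin{center}
\begin{tabular}{c|ccccccccccccc}
 & $s_1$&$s_2$&$s_3$&$s_4$&$s_5$&$s_6$&$s_7$&$s_8$&$s_9$&$s_{10}$&$s_{11}$&$s_{12}$&$s_{13}$\\
\hline
$T$ &2&1&1&0&$\Lambda$&1&0&1&1&1&0&1&2\\
$T'$&2&1&1&0&1&1&1&0&$\Lambda$&1&0&1&2
\end{tabular}
\end{center}

\begin{theorem}\label{thm:A}
The trees $T$ and $T'$ are not isomorphic, but they have the same
three-parameter subtree data.
\end{theorem}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.8cm,v/.style={circle,fill,inner sep=1.3pt}]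
\draw (1,0)--(13,0);
\foreach \i in {1,...,13} \node[v] at (\i,0) {};
\foreach \i in {2,3,6,8,9,10,12} \draw (\i,0)--(\i,-.8) node[v] {};
\foreach \i in {1,13} {\draw (\i,0)--(\i-.25,-.8) node[v] {};
  \draw (\i,0)--(\i+.25,-.8) node[v] {};}
\draw (5,0)--(5,-.8) node[v] {};
\draw (5,-.8)--(4.75,-1.6) node[v] {};
\draw (5,-.8)--(5.25,-1.6) node[v] {};
\node at (0,0) {$T$};
\node at (1.5,.5) {$C$}; \node at (3.5,.5) {$\alpha$};
\node at (5,.5) {$b_0$}; \node at (6.5,.5) {$\alpha$};
\node at (8.5,.5) {$b_1$}; \node at (10.5,.5) {$\alpha$};
\node at (12.5,.5) {$C$};
\begin{scope}[yshift=-2.7cm]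
\draw (1,0)--(13,0);
\foreach \i in {1,...,13} \node[v] at (\i,0) {};
\foreach \i in {2,3,5,6,7,10,12} \draw (\i,0)--(\i,-.8) node[v] {};
\foreach \i in {1,13} {\draw (\i,0)--(\i-.25,-.8) node[v] {};
  \draw (\i,0)--(\i+.25,-.8) node[v] {};}
\draw (9,0)--(9,-.8) node[v] {};
\draw (9,-.8)--(8.75,-1.6) node[v] {};
\draw (9,-.8)--(9.25,-1.6) node[v] {};
\node at (0,0) {$T'$};
\node at (1.5,.5) {$C$}; \node at (3.5,.5) {$\alpha$};
\node at (5.5,.5) {$b_1$}; \node at (7.5,.5) {$\alpha$};
\node at (9,.5) {$b_0$}; \node at (10.5,.5) {$\alpha$};
\node at (12.5,.5) {$C$};
\end{scope}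
\end{tikzpicture}
\caption{The trees $T$ and $T'$ on $27$ vertices. Each is a chain of seven
pieces. The two trees differ by exchanging the pieces $b_0$ and $b_1$. The
spacer $\alpha$ is not symmetric: its left vertex carries a leaf and its right
vertex does not.}
\label{fig:trees}
\end{figure}

What the proof uses about $q,r,s$ is that they are assembled from the degrees
of the vertices of $S$. Indeed, an edge of $T$ with both ends in $V(S)$ lies in
$S$, because $S$ is connected and $T$ has no cycles. So each vertex $v$ of
$S$ lies on exactly $\deg_Tv-\deg_Sv$ external edges, and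
\begin{equation}\label{eq:qrs}
q=|V(S)|-1,\qquad
r=\sum_{v\in V(S)}(\deg_Tv-\deg_Sv),\qquad
s=\#\{v\in V(S):\deg_Sv=1\}.
\end{equation}
Hence the multiset of pairs $(\deg_Tv,\deg_Sv)$, $v\in V(S)$, determines
$(q,r,s)$, and the next statement contains Theorem~\ref{thm:A} as the case
$k=1$.

\begin{theorem}\label{thm:B}
For every $k\ge1$ there are $2^k$ pairwise non-isomorphic trees on
$7\cdot3^k+6$ vertices such that, for every finite multiset $\mathcal M$ of
pairs of integers, the number of subtrees $S$ with
\[
\{(\deg_Tv,\deg_Sv):v\in V(S)\}=\mathcal M\quad\text{(as multisets)}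
\]
is the same for all of them. In particular all $2^k$ trees have the same
three-parameter subtree data. For $k=1$ the two trees are $T$ and $T'$.
\end{theorem}

One may hope to repair the invariant by looking farther than degrees. For
$m\ge1$, let $B_m(v)$ be the ball of radius $m$ around $v$ in $T$, and let
$T[B_m(v)]$ be the subtree that it induces. The \emph{$m$-type} of a vertex $v$
of a subtree $S$ is the isomorphism class of the triple
$(T[B_m(v)],\,S\cap T[B_m(v)],\,v)$. The $1$-type of $v$ is the same
information as the pair $(\deg_Tv,\deg_Sv)$, and the $m$-type determines the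
$m'$-type for all $m'<m$.

\begin{theorem}\label{thm:C}
For all $m,k\ge1$ there are $2^k$ pairwise non-isomorphic trees having, for
every multiset $\mathcal M$ of $m$-types, the same number of subtrees $S$ whose
multiset of $m$-types of the vertices $v\in V(S)$ is $\mathcal M$.
\end{theorem}

In Theorem~\ref{thm:C} no fixed family of trees can serve for all $m$: once $m$
is at least the diameter of each of the trees, the $m$-type of any vertex
contains the whole tree.

\medskip
Section~\ref{sec:warmup} shows the mechanism on the crudest invariant, the
total number of subtrees. Sections~\ref{sec:chains} and~\ref{sec:formula} turn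
it into a formula valid for every invariant that behaves well when trees are
joined. Section~\ref{sec:degrees} applies the formula to degrees and proves
Theorem~\ref{thm:A}. Section~\ref{sec:words} constructs many words to which it
applies and proves Theorem~\ref{thm:B}. Section~\ref{sec:types} treats
$m$-types and proves Theorem~\ref{thm:C}.

\section{A first case: counting all subtrees}\label{sec:warmup}

Let $D(T)$ be the total number of subtrees of $T$ and, for a rooted tree $X$,
let $h(X)$ be the number of subtrees of $X$ containing the root. If $Y\bowtie
X$ is obtained from rooted trees $Y,X$ by adding an edge between the roots,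
then a subtree of $Y\bowtie X$ lies in $Y$, or lies in $X$, or contains the
new edge, so
\begin{equation}\label{eq:toyjoin}
D(Y\bowtie X)=D(Y)+D(X)+h(Y)h(X).
\end{equation}

Why do $T$ and $T'$ have equally many subtrees? Cut them into the pieces
indicated in Figure~\ref{fig:trees}. Figure~\ref{fig:gadgets} shows the pieces
by themselves. Each of $\alpha,b_0,b_1$ has an entry and an exit; for a rooted
tree $X$ write $\alpha X$ and $b_iX$ for the tree obtained by joining the exit
to the root of $X$ by an edge and taking the entry as the new root. Write
$\alpha^rX$ when entry and exit of $\alpha$ are exchanged. Counting subtrees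
that contain the new root,
\begin{align*}
h(b_0X)&=(1+4)(1+h(X))=5+5h(X),&
h(\alpha X)&=2\bigl(1+1+h(X)\bigr)=4+2h(X),\\
h(b_1X)&=2\bigl(1+2(1+h(X))\bigr)=6+4h(X),&
h(\alpha^rX)&=1+2(1+h(X))=3+2h(X).
\end{align*}
For instance, a subtree of $b_0X$ containing $u$ may avoid $d$ or contain $d$
together with any of the four sets of leaves at $d$, and may avoid $X$ or
continue into it.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=0.85cm,y=0.85cm,v/.style={circle,fill,inner sep=1.3pt}]
\draw (0,0)--(1,0)--(1.8,0) (0,0)--(0,-.8) (1,0)--(1,-.8);
\foreach \p in {(0,0),(1,0),(1.8,0),(0,-.8),(1,-.8)} \node[v] at \p {};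
\node[above] at (0,0) {$u$}; \node[above] at (1,0) {$d$};
\node at (.5,-1.5) {$C$};
\begin{scope}[xshift=3.4cm]
\draw (0,0)--(1,0)--(1.8,0) (1,0)--(1,-.8);
\draw[dashed] (-.7,0)--(0,0)--(0,-.8);
\foreach \p in {(0,0),(1,0),(1.8,0),(1,-.8)} \node[v] at \p {};
\node[above] at (0,0) {$u$}; \node[above] at (1,0) {$d$};
\node at (.5,-1.5) {$b_0$};
\end{scope}
\begin{scope}[xshift=6.8cm]
\draw (0,0)--(1,0) (0,0)--(0,-.8) (1,0)--(1,-.8);
\draw[dashed] (-.7,0)--(0,0) (1,0)--(1.7,0);
\foreach \p in {(0,0),(1,0),(0,-.8),(1,-.8)} \node[v] at \p {};
\node[above] at (0,0) {$u$}; \node[above] at (1,0) {$v$};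
\node at (.5,-1.5) {$b_1$};
\end{scope}
\begin{scope}[xshift=10.2cm]
\draw (0,0)--(1,0) (0,0)--(0,-.8);
\draw[dashed] (-.7,0)--(0,0) (1,0)--(1.7,0);
\foreach \p in {(0,0),(1,0),(0,-.8)} \node[v] at \p {};
\node[above] at (0,0) {$u_1$}; \node[above] at (1,0) {$u_2$};
\node at (.5,-1.5) {$\alpha$};
\end{scope}
\end{tikzpicture}
\caption{The end piece $C$, rooted at $u$, and the pieces $b_0,b_1,\alpha$.
Dashed edges leave the piece: the one to the left at the entry, the other one
at the exit. The pieces $b_0$ and $b_1$ arise from $C$ by removing one of its
leaves and using the vacated place as exit.}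
\label{fig:gadgets}
\end{figure}

The two different maps $x\mapsto5+5x$ and $x\mapsto6+4x$ agree at $x=1$, where
both give $10$. This is no accident. The value $1$ is $h(\Theta)$ for the
one-vertex tree $\Theta$, and attaching a single vertex at the exit of $b_0$ or
of $b_1$ gives the same rooted tree $C$. So $b_0$ and $b_1$ are, up to
isomorphism, the two ways of turning a leaf of $C$ into an exit.

Now put $Y=C$, $X=\alpha C$, and let $T_{ij}$ be the chain
\[
C,\ \alpha,\ b_i,\ \alpha,\ b_j,\ \alpha,\ C ,
\]
so that $T=T_{01}$ and $T'=T_{10}$. Let $T_i$ be the shorter chain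
$C,\alpha,b_i,\alpha,C$, and let $T_\emptyset$ be the chain $C,\alpha,C$. Put
\[
Y_i=b_i\alpha^rC,\qquad X_j=\alpha b_j\alpha C .
\]
In $Y_i$ the piece $b_i$ is entered from the wrong side, which makes no
difference since $b_0$ and $b_1$ are symmetric. Then
\[
T_{ij}=Y_i\bowtie X_j,\qquad T_i=Y_i\bowtie X,\qquad
T_j=Y\bowtie X_j,\qquad T_\emptyset=Y\bowtie X .
\]
The second and third equations say that a one-letter chain can be cut on either
side of its letter. By~\eqref{eq:toyjoin}, all summands belonging to a single
side cancel in
\begin{equation}\label{eq:second}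
D(T_{ij})-D(T_i)-D(T_j)+D(T_\emptyset)
=\underbrace{\bigl(h(Y_i)-h(Y)\bigr)}_{R_i}\,
 \underbrace{\bigl(h(X_j)-h(X)\bigr)}_{L_j}.
\end{equation}
So $D(T_{01})=D(T_{10})$ if and only if $R_0L_1=R_1L_0$. We have $h(C)=10$,
$h(\alpha C)=24$ and $h(\alpha^rC)=23$, hence
\[
R_0=(5+5\cdot23)-10=110,\qquad R_1=(6+4\cdot23)-10=88,
\]
\[
L_0=(4+2\cdot125)-24=230,\qquad L_1=(4+2\cdot102)-24=184,
\]
and indeed $110\cdot184=20240=88\cdot230$. The reason is visible: $h(Y)=h(C)$
is the value of \emph{both} maps $b_i$ at $1$, so $R_i$ is the difference of
the values of $b_i$ at $23$ and at $1$, which is $22$ times the slope of $b_i$.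
In the same way $L_j$ is $2\cdot 23$ times the slope of $b_j$. The product
$R_iL_j$ is therefore symmetric in $i$ and $j$.

Two features of the chain deserve a comment.
\begin{itemize}
\item The choice of $C$ for the ends matters. If the ends are replaced by
$\Theta$, the same maps give $R_0=29$, $R_1=25$, $L_0=68$, $L_1=58$, and
$29\cdot58=1682\ne1700=25\cdot68$.
\item The spacer $\alpha$ breaks the symmetry. Without it, $C,b_0,b_1,C$ and
$C,b_1,b_0,C$ would be the same tree read in two directions. The spacer stands
in every gap, so that removing a unit $\alpha b_i$ leaves a chain of the same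
shape. This gives the chains $T_i$ and $T_\emptyset$ in~\eqref{eq:second}.
\end{itemize}

About $D$ and $h$ the argument used only the shape of~\eqref{eq:toyjoin} and
the affine rule for $h$. Much finer invariants than the number of subtrees have
these two properties. About the pieces it used only the symmetry of $b_0$ and
$b_1$ and the coincidence $b_0\Theta\cong b_1\Theta\cong C$.

\section{Blocks and chains}\label{sec:chains}

We now set up the construction in the generality needed for all three theorems.
Fix an integer $N\ge0$. \emph{Joining} vertices $a,b$ of disjoint trees means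
connecting them by a path with $N$ new internal vertices; for $N=0$ this is a
single edge. Theorems~\ref{thm:A} and~\ref{thm:B} use $N=0$. For
Theorem~\ref{thm:C} the joining paths must be long compared with $m$.

A \emph{block} $\beta$ is a tree with an ordered pair of terminals
$\ell(\beta),\rho(\beta)$, which may coincide. The block $\beta^r$ is $\beta$
with its terminals exchanged. We use the following operations.
\begin{itemize}
\item For a rooted tree $X$, the rooted tree $\beta X$ is obtained by joining
$\rho(\beta)$ to the root of $X$; its root is $\ell(\beta)$.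
\item For blocks $\beta,\beta'$, the block $\beta\beta'$ is obtained by joining
$\rho(\beta)$ to $\ell(\beta')$; its terminals are $\ell(\beta)$ and
$\rho(\beta')$. Thus $(\beta\beta')X=\beta(\beta'X)$ and
$(\beta\beta')^r=\beta'^r\beta^r$.
\item For rooted trees $Y,X$, the tree $Y\bowtie X$ is obtained by joining the
roots; it is not rooted.
\item $[Y|\gamma_1\cdots\gamma_n|X]$ is the tree obtained by joining the root
of $Y$ to $\ell(\gamma_1)$, then $\rho(\gamma_1)$ to $\ell(\gamma_2)$, and so
on, and finally $\rho(\gamma_n)$ to the root of $X$. For $n=0$ it is
$Y\bowtie X$.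
\end{itemize}
Such a chain can be cut at any of its joints: for $0\le i\le n$,
\begin{equation}\label{eq:cut}
[Y|\gamma_1\cdots\gamma_n|X]=
(\gamma_i^r\cdots\gamma_1^rY)\bowtie(\gamma_{i+1}\cdots\gamma_nX).
\end{equation}

A \emph{leg} at a vertex is a pendant path of $N+1$ new vertices attached to
it. The pieces of Section~\ref{sec:warmup} become the following, with legs in
place of the leaves of $b_0$, $b_1$, $C$.
\begin{itemize}
\item $\Theta$ is the one-vertex rooted tree.
\item $b_0$ is a vertex $u=\ell(b_0)=\rho(b_0)$ adjacent to a vertex $d$ that
has two legs.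
\item $b_1$ consists of adjacent vertices $u=\ell(b_1)$ and $v=\rho(b_1)$, each
with one leg.
\item $\alpha$ consists of adjacent vertices $u_1=\ell(\alpha)$ and
$u_2=\rho(\alpha)$, where $u_1$ has one pendant leaf (not a leg).
\item $C=b_0\Theta$, with root $u$.
\end{itemize}
Exchanging $u$ and $v$ in $b_1$ shows $b_1^r\cong b_1$, and $b_0^r=b_0$.
Moreover,
\begin{equation}\label{eq:key}
b_0\Theta\cong b_1\Theta\cong C\qquad\text{as rooted trees.}
\end{equation}
Indeed, a joining path together with $\Theta$ is a leg. So in both trees the
root has exactly two branches: one is a leg, and the other starts at a vertex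
($d$, respectively $v$) that has exactly two legs.

For a word $w=w_1\cdots w_n$ over $\{0,1\}$ put
\[
T_w=T_w^{(N)}=[\,C\,|\,\alpha\,b_{w_1}\,\alpha\,b_{w_2}\,\alpha\cdots
\alpha\,b_{w_n}\,\alpha\,|\,C\,].
\]
To avoid confusion with the vertices $u$ of the gadgets $b_i$ in the chain, we
write $c$ for the root of a copy of $C$ at an end of the chain. For $N=0$ this
root has one leaf and a neighbor $d$ carrying two leaves. Comparing the table
in Section~\ref{sec:intro} with the pieces, namely
\[
\begin{array}{l|ccccccc}
 & d,c & u_1,u_2 & \cdot & u_1,u_2 & \cdot & u_1,u_2 & c,d\\ \hline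
T & 2,1 & 1,0 & \Lambda & 1,0 & 1,1 & 1,0 & 1,2\\
T' & 2,1 & 1,0 & 1,1 & 1,0 & \Lambda & 1,0 & 1,2
\end{array}
\]
we see that $T=T_{01}^{(0)}$ and $T'=T_{10}^{(0)}$.

\section{The chain formula}\label{sec:formula}

\begin{definition}\label{def:rules}
Let $R$ be a commutative ring. Let $D$ be a function on trees, $h,f$ functions
on rooted trees, and $p,g$ functions on blocks, all $R$-valued and
isomorphism-invariant, and let $\kappa\in R$. They satisfy the \emph{gluing
rules} (for the given $N$) if for all rooted trees $Y,X$ and all blocks
$\beta$
\begin{align}
D(Y\bowtie X)&=\kappa+f(Y)+f(X)+h(Y)h(X),\tag{G1}\label{G1}\\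
h(\beta X)&=p(\beta)+g(\beta)h(X).\tag{G2}\label{G2}
\end{align}
\end{definition}

In Section~\ref{sec:warmup} we had $N=0$, $\kappa=0$, and $f(X)$ was the number
of subtrees of $X$. Rule~\eqref{G1} says that the interaction of the two sides
of a joint is a single product; rule~\eqref{G2} says that a block acts on $h$
as an affine map. No rule for $f$ under $X\mapsto\beta X$ is needed: as
in~\eqref{eq:second}, we compare only chains in which these terms cancel or
depend on one letter.

\begin{proposition}\label{prop:formula}
Assume the gluing rules, and let $g_i=g(b_i)$, $\lambda=g(\alpha)$ and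
$\theta=h(\Theta)$. For every word $w=w_1\cdots w_n$ over $\{0,1\}$,
\[
D(T_w)=A_w+\lambda\,\bigl(h(\alpha C)-\theta\bigr)
\bigl(h(\alpha^rC)-\theta\bigr)
\sum_{1\le i<j\le n}\lambda^{\,j-i-1}\,g_{w_i}g_{w_{i+1}}\cdots g_{w_j},
\]
where $A_w$ depends only on the number of letters $0$ and the number of letters
$1$ in $w$.
\end{proposition}

\begin{proof}
Let $Y=C$, $X=\alpha C$ and $\gamma_j=\alpha b_{w_j}$, so that
$T_w=[Y|\gamma_1\cdots\gamma_n|X]$. For every rooted tree $Z$ we have
$\gamma_jZ=\alpha(b_{w_j}Z)$ and
$\gamma_j^rZ=b_{w_j}^r(\alpha^rZ)\cong b_{w_j}(\alpha^rZ)$. Put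
\[
R_j=h(\gamma_j^rY)-h(Y),\qquad L_j=h(\gamma_jX)-h(X),\qquad
G_j=\lambda g_{w_j}.
\]
These depend only on the letter $w_j$. Applying~\eqref{G2} twice, we see that
$h(\gamma_jZ)-h(\gamma_jZ')=G_j\bigl(h(Z)-h(Z')\bigr)$ for all rooted trees
$Z,Z'$.

\emph{Step 1: the right-hand parts.} Let $X_i=\gamma_{i+1}\cdots\gamma_nX$ for
$0\le i\le n$, so that $X_n=X$. Insert the units one at a time next to $X$. For
$j>i$,
\[
h(\gamma_{i+1}\cdots\gamma_{j-1}\gamma_jX)-h(\gamma_{i+1}\cdots\gamma_{j-1}X)
=G_{i+1}\cdots G_{j-1}L_j ,
\]
and summation over $j=i+1,\dots,n$ gives
\begin{equation}\label{eq:step1}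
h(X_i)=h(X)+\sum_{j=i+1}^nG_{i+1}\cdots G_{j-1}L_j .
\end{equation}

\emph{Step 2: removing units from the left.} Let
$U_i=[Y|\gamma_{i+1}\cdots\gamma_n|X]$ for $0\le i\le n$, so that $U_0=T_w$ and
$U_n=Y\bowtie X$. By~\eqref{eq:cut}, for $1\le i\le n$,
\[
U_{i-1}=(\gamma_i^rY)\bowtie X_i,\qquad U_i=Y\bowtie X_i .
\]
These two trees have the same right-hand part, so by~\eqref{G1}
\[
D(U_{i-1})-D(U_i)=f(\gamma_i^rY)-f(Y)+R_i\,h(X_i).
\]
Summing over $i=1,\dots,n$ and inserting~\eqref{eq:step1}, we obtain
\[
D(T_w)=D(Y\bowtie X)
+\sum_{i=1}^n\bigl(f(\gamma_i^rY)-f(Y)+R_ih(X)\bigr)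
+\sum_{1\le i<j\le n}R_i\,G_{i+1}\cdots G_{j-1}\,L_j .
\]
The $i$-th summand of the first sum depends only on the letter $w_i$, and
$D(Y\bowtie X)$ does not depend on $w$. Therefore $D(Y\bowtie X)$ plus the
first sum depends only on the numbers of letters $0$ and $1$ in $w$. Call it
$A_w$.

\emph{Step 3: the factors $R_i$ and $L_j$.} So far $C$ could have been any
rooted tree. Now we use~\eqref{eq:key}. It gives $h(C)=h(b_i\Theta)=
p(b_i)+g_i\theta$ for $i=0,1$, and subtracting this from~\eqref{G2} we get
\[
h(b_iZ)-h(C)=g_i\bigl(h(Z)-\theta\bigr)\qquad\text{for every rooted tree }Z.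
\]
Hence
\begin{align*}
R_i&=h(b_{w_i}\alpha^rC)-h(C)=g_{w_i}\bigl(h(\alpha^rC)-\theta\bigr),\\
L_j&=h(\alpha b_{w_j}\alpha C)-h(\alpha C)
=\lambda\bigl(h(b_{w_j}\alpha C)-h(C)\bigr)
=\lambda g_{w_j}\bigl(h(\alpha C)-\theta\bigr).
\end{align*}
Substituting these values and $G_{i+1}\cdots G_{j-1}=
\lambda^{j-i-1}g_{w_{i+1}}\cdots g_{w_{j-1}}$ proves the formula.
\end{proof}

The term for $i<j$ depends on the letters $w_i,\dots,w_j$ only through their
number and the product of their $g$'s. To record this, call
$x^{e_0}y^{e_1}$ the \emph{content} of a word with $e_0$ zeros and $e_1$ ones,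
and call $w_iw_{i+1}\cdots w_j$ with $i\le j$ a \emph{factor} of $w$. Factors
are nonempty and counted by position, so a word of length $n$ has $n(n+1)/2$ of
them.

\begin{corollary}\label{cor:contents}
Assume the gluing rules. If $w$ and $w'$ have the same multiset of contents of
factors, then $D(T_w)=D(T_{w'})$. In particular $D(T_w)$ does not change if $w$
is replaced by its reversal, and $D(T_{01})=D(T_{10})$.
\end{corollary}

\begin{proof}
The content of the factor $w_i\cdots w_j$ determines $j-i$ and
$g_{w_i}\cdots g_{w_j}$, so the sums in Proposition~\ref{prop:formula} agree.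
The contents of the factors of length $1$ give the numbers of letters $0$ and
$1$, so $A_w=A_{w'}$. Reversing $w$ reverses its factors and keeps their
contents.
\end{proof}

\section{Degree data: the pair of trees}\label{sec:degrees}

In this section $N=0$. Let $R=\mathbb Z[\varphi_{a,b}]$ be the polynomial ring
with one indeterminate for each pair of integers $0\le b\le a$, and put
\[
D(T)=\sum_S\ \prod_{v\in V(S)}\varphi_{\deg_Tv,\,\deg_Sv},
\]
where $S$ runs over all subtrees of $T$. The coefficients of $D(T)$ are exactly
the numbers in Theorem~\ref{thm:B}; for multisets $\mathcal M$ containing a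
pair $(a,b)$ that does not satisfy $0\le b\le a$, the number is $0$.

When a tree is cut at a joint, the degrees at the cut must be remembered. For
this we keep one extra vertex beyond the cut. For a rooted tree $X$, let $X^+$
be $X$ with a new vertex $*$ adjacent to the root. For a block $\beta$, let
$\beta^+$ be $\beta$ with a new vertex $*$ adjacent to $\ell(\beta)$ and a new
vertex $*'$ adjacent to $\rho(\beta)$. The weight of a subtree $S$ of $X^+$ or
$\beta^+$ is the product of $\varphi_{\deg v,\,\deg_Sv}$ over the
$v\in V(S)$ different from $*$ and $*'$, where $\deg v$ is taken in $X^+$,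
respectively $\beta^+$. Let $\kappa=0$ and define
\begin{itemize}
\item $f(X)$ as the total weight of the subtrees of $X^+$ avoiding $*$;
\item $h(X)$ as the total weight of those containing $*$ and the root of $X$;
\item $p(\beta)$ as the total weight of the subtrees of $\beta^+$ containing
$*$ and $\ell(\beta)$ but not $*'$;
\item $g(\beta)$ as the total weight of those containing both $*$ and $*'$.
\end{itemize}
With all $\varphi_{a,b}=1$ these become the counts of Section~\ref{sec:warmup}.

\begin{lemma}\label{lem:degreerules}
These functions satisfy the gluing rules for $N=0$.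
\end{lemma}

\begin{proof}
\eqref{G1}: Let $e$ be the edge joining the roots in $Y\bowtie X$. A subtree of
$Y\bowtie X$ lies in $Y$, or lies in $X$, or contains $e$. Each vertex of $X$
has the same degree in $Y\bowtie X$ as in $X^+$, so the subtrees lying in $X$
contribute $f(X)$; those lying in $Y$ contribute $f(Y)$. A subtree containing
$e$ corresponds to a pair consisting of a subtree of $Y^+$ and a subtree of
$X^+$, each containing $*$ and the root, where $e$ plays the role of the edge
at $*$ on each side. Every such pair occurs, all degrees are preserved, and the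
weights multiply, since $*$ is not weighted. The total is $h(Y)h(X)$.

\eqref{G2}: Consider a subtree $S$ of $(\beta X)^+$ that contains $*$ and
$\ell(\beta)$. If $S$ does not contain the root of $X$, it is a subtree of
$\beta^+$ containing $*$ and $\ell(\beta)$ but not $*'$, and every such subtree
occurs. The vertices of $\beta$ have the same degrees in $\beta^+$ as in
$(\beta X)^+$. These $S$ contribute $p(\beta)$. If $S$ contains the root of
$X$, it contains the edge joining $\rho(\beta)$ to that root. Splitting $S$ at
this edge as before gives a pair consisting of a subtree of $\beta^+$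
containing $*$ and $*'$ and a subtree of $X^+$ containing $*$ and the root.
These $S$ contribute $g(\beta)h(X)$.
\end{proof}

It remains to see that the trees are different. The spacers fix a direction on
the chain, and the gadgets can then be read off.

\begin{lemma}\label{lem:noniso0}
If $w,w'$ are words of the same length and $T_w^{(0)}\cong T_{w'}^{(0)}$, then
$w=w'$.
\end{lemma}

\begin{proof}
We may assume that the words are not empty. Delete all leaves of $T_w^{(0)}$.
What remains is the \emph{spine} $s_1\cdots s_M$, which leads from the vertex
$d$ of the left copy of $C$ to the vertex $d$ of the right copy, together with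
one pendant vertex at the vertex $u$ of each copy of $b_0$. Each such $u$ has
distance at least $4$ from both ends of the spine, since $d,c,u_1,u_2$ lie to
its left and $u_1,u_2,c,d$ to its right. A pendant vertex can occur on a path
only as an end. A path with one such end has at most $(M-1)-4+1$ edges, and a
path with two such ends has at most $(M-1)-8+2$ edges. All other paths lie in
the spine. So the spine is the unique longest path, and an isomorphism
$T_w^{(0)}\to T_{w'}^{(0)}$ maps spine to spine.

Along the spine, the degrees in the full tree begin $3,3,3,2$ from the left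
(at $d,c,u_1,u_2$) and $3,3,2$ from the right (at $d,c,u_2$). The third vertex
from the left cannot be mapped to the third vertex from the right, so the
isomorphism preserves left and right: it maps the $i$-th spine vertex to the
$i$-th spine vertex.

Finally, read the spine from $s_5$ to the right. There one meets alternately a
gadget and a spacer $\alpha$, which occupies two spine vertices. The gadget is
$b_0$, with one spine vertex, if its first spine vertex carries a pendant
vertex in the pruned tree; otherwise it is $b_1$, with two spine vertices. So
the letters are determined one after the other, and $w=w'$.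
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have $T=T_{01}^{(0)}$ and $T'=T_{10}^{(0)}$. By
Lemma~\ref{lem:degreerules} and Corollary~\ref{cor:contents}, $D(T)=D(T')$, and
by~\eqref{eq:qrs} the three-parameter data agree. By Lemma~\ref{lem:noniso0},
$T\not\cong T'$.
\end{proof}

\section{Large families: words with equal factor contents}\label{sec:words}

For a word $w$ that is not a palindrome, reversal yields a pair of trees with
equal $D$. To get more than two trees we need many words with the same factor
contents. The idea is to find a polynomial attached to a word whose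
product with its own reflection encodes the factor contents. If the polynomial
is a product, each of its factors can then be reflected separately.

Let $W_0$ consist of the empty word, and for $k\ge0$ let
\[
W_{k+1}=\{\,v0v1v,\ v1v0v:\ v\in W_k\,\}.
\]
Thus $W_1=\{01,10\}$ and
$W_2=\{01001101,\,01101001,\,10010110,\,10110010\}$. By induction, all words of
$W_k$ have length $3^k-1$ and the same content. Moreover $|W_k|=2^k$: from a
word in $W_{k+1}$ one recovers $v$ as its prefix of length $3^k-1$, and the
next letter shows which of the two forms was used.

\begin{lemma}\label{lem:words}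
All words of $W_k$ have the same multiset of contents of factors.
\end{lemma}

\begin{proof}
For a word $w$ of length $n$ let $P_j$ be the content of its prefix of length
$j$, and put
\[
F_w=\sum_{j=0}^nP_j\in\mathbb Z[x,y],\qquad M_w=P_n .
\]
Let a bar denote the substitution $x\mapsto x^{-1}$, $y\mapsto y^{-1}$. For
$i<j$ the quotient $P_j/P_i$ is the content of the factor
$w_{i+1}\cdots w_j$, so
\[
F_w\overline{F_w}=\sum_{i,j=0}^n\frac{P_j}{P_i}=(n+1)+\sum_M\,(M+M^{-1}),
\]
where $M$ runs over the contents of all factors of $w$, with multiplicity. Each
$M$ has positive total degree, so the part of positive degree of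
$F_w\overline{F_w}$ is the sum of all contents. Thus $F_w\overline{F_w}$
determines the multiset of contents, and it is enough to show that
$F_w\overline{F_w}$ is the same for all $w\in W_k$. For $k=0$ there is only one
word.

Assume the claim for $k$, and let $v\in W_k$. Grouping the prefixes of $v0v1v$
according to which copy of $v$ they end in (an empty prefix of that copy being
allowed), and likewise for $v1v0v$, we find
\[
F_{v0v1v}=F_vE,\quad E=1+xM_v+xyM_v^2,\qquad
F_{v1v0v}=F_vE',\quad E'=1+yM_v+xyM_v^2 .
\]
Since $xyM_v^2\,\overline E=xyM_v^2+yM_v+1=E'$, we have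
$E'\overline{E'}=E\overline E$. So for both words
$w$ obtained from $v$,
\[
F_w\overline{F_w}=F_v\overline{F_v}\cdot E\overline E .
\]
Here $F_v\overline{F_v}$ is the same for all $v\in W_k$ by induction, and
$E\overline E$ is the same because $M_v$ is.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take the trees $T_w^{(0)}$ with $w\in W_k$. By Lemma~\ref{lem:words},
Corollary~\ref{cor:contents} and Lemma~\ref{lem:degreerules} they all have the
same $D$, whose coefficients are the counts in the theorem. By
Lemma~\ref{lem:noniso0} they are pairwise non-isomorphic, and there are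
$|W_k|=2^k$ of them. For $N=0$ the pieces $C,\alpha,b_0,b_1$ have $5,3,4,4$
vertices. With $n=3^k-1$ letters, each tree has
\[
5+5+3(n+1)+4n=7n+13=7\cdot3^k+6
\]
vertices. The statement about the three-parameter data follows
from~\eqref{eq:qrs}, and $W_1=\{01,10\}$ gives $T$ and $T'$.
\end{proof}

\section{Neighborhoods of bounded radius}\label{sec:types}

We now prove Theorem~\ref{thm:C}. Fix $m\ge1$, let
$R=\mathbb Z[\varphi_t:t\text{ an $m$-type}]$, and put
\[
D(T)=\sum_S\ \prod_{v\in V(S)}\varphi_{t(v)},\qquad
t(v)=\text{the $m$-type of $v$ in }(T,S).
\]
The coefficients of $D(T)$ are the counts in Theorem~\ref{thm:C}.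

With $N=0$ the argument of Section~\ref{sec:degrees} breaks down for $m\ge2$,
because an $m$-type can see across a joining edge. The
remedy is to make the joints so long that a vertex on one side of the
middle sees nothing of the other side, except a stretch of the joining path
that we force into $S$. We take
\[
N=4m .
\]
We use the following \emph{locality} of types throughout: if
$H$ is a subtree of $T$ containing $B_m(v)$, then the ball around $v$ is the
same in $H$ as in $T$, and the $m$-type of $v$ depends only on this ball and
on the part of $S$ in it. So it may be computed in $H$, with $S$ replaced by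
any subtree of $H$ that contains $v$ and agrees with $S$ on the ball.

\paragraph{Segments and windows.} Divide each joining path, from left to right,
into four segments $Q_1,Q_2,Q_3,Q_4$ of $m$ vertices each. Call
$Z=Q_2\cup Q_3$ its \emph{window}. A ball of radius $m$ around a vertex of one
segment reaches at most into the neighboring segments, or, for $Q_1$ and $Q_4$,
also into the trees attached at the ends of the path.

For a rooted tree $X$, let $X^+$ be $X$ with such a path attached on its left,
the last vertex of $Q_4$ being adjacent to the root. For a block $\beta$, let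
$\beta^+$ be $\beta$ with such a path attached on the left at $\ell(\beta)$ and
another one, with segments $Q_1',\dots,Q_4'$ and window $Z'=Q_2'\cup Q_3'$,
attached on the right at $\rho(\beta)$, the first vertex of $Q_1'$ being
adjacent to $\rho(\beta)$. In the following definitions $S$ is a subtree of
$X^+$, respectively $\beta^+$, and types are computed there, except in the last
item.
\begin{itemize}
\item $h(X)$ is the sum over all $S$ with $V(S)\cap(Q_1\cup Q_2\cup Q_3)=Z$ of
$\prod\varphi_{t(v)}$ over $v\in V(S)\setminus Q_2$.
\item $f(X)$ is the sum over all $S$ with $Z\not\subseteq V(S)$ that meet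
$Q_4\cup V(X)$ of $\prod\varphi_{t(v)}$ over $v\in V(S)$.
\item $p(\beta)$ is the sum over all $S$ with
$V(S)\cap(Q_1\cup Q_2\cup Q_3)=Z$ and $Z'\not\subseteq V(S)$ of
$\prod\varphi_{t(v)}$ over $v\in V(S)\setminus Q_2$.
\item $g(\beta)$ is the sum over all $S$ with
$V(S)\cap(Q_1\cup Q_2\cup Q_3)=Z$ and
$V(S)\cap(Q_2'\cup Q_3'\cup Q_4')=Z'$ of $\prod\varphi_{t(v)}$ over
$v\in V(S)\setminus(Q_2\cup Q_3')$.
\item $\kappa$ is the sum over all nonempty connected $S$ with
$V(S)\subsetneq Z$ of $\prod\varphi_{t(v)}$ over $v\in V(S)$, with types
computed in the path $Q_1\cup Q_2\cup Q_3\cup Q_4$.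
\end{itemize}
For the left-hand tree $Y$ of a join $Y\bowtie X$, the joining path is read
from right to left, so $Q_4,Q_3,Q_2,Q_1$ play the roles of
$Q_1,Q_2,Q_3,Q_4$. The window is the same in both readings. In this way $Y^+$
and $X^+$ are subtrees of $Y\bowtie X$ that overlap in the joining path.
Likewise $\beta^+$ is a subtree of $(\beta X)^+$, and so is $X^+$ with path
$Q_1',\dots,Q_4'$.

\begin{lemma}\label{lem:typerules}
These functions satisfy the gluing rules for $N=4m$.
\end{lemma}

\begin{proof}
\eqref{G1}: Let $S$ be a subtree of $Y\bowtie X$.

Suppose first that $Z\not\subseteq V(S)$. Since $S$ is connected, it cannot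
meet both $V(Y)\cup Q_1$ and $Q_4\cup V(X)$.
\begin{itemize}
\item If $S$ meets $Q_4\cup V(X)$, then it contains neither the first vertex of
$Q_2$ nor any vertex farther left, for otherwise it would contain $Z$. So $S$
lies in $X^+$ and is counted by $f(X)$, and conversely every subtree counted by
$f(X)$ occurs. All balls of radius $m$ around the vertices of $S$ lie in
$V(X^+)$. By locality the types can be computed in $X^+$, and these $S$
contribute $f(X)$.
\item By the mirror image of this argument, the $S$ meeting $V(Y)\cup Q_1$
contribute $f(Y)$.
\item If $S$ meets neither side, then $V(S)\subsetneq Z$. All balls around its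
vertices lie in $Q_1\cup Q_2\cup Q_3\cup Q_4$, and these $S$ contribute
$\kappa$.
\end{itemize}

Now suppose that $Z\subseteq V(S)$. Cut $S$ at the middle edge between $Q_2$
and $Q_3$. The left part is a connected subset of $V(Y)\cup Q_1\cup Q_2$
containing $Q_2$, the right part is a connected subset of
$Q_3\cup Q_4\cup V(X)$ containing $Q_3$, and every pair of such parts occurs.
The right part together with $Q_2$ is a subtree $S_X$ of $X^+$ of the kind
counted by $h(X)$, and every subtree counted by $h(X)$ arises in this way from
exactly one right part. Let $v$ be a vertex of the right part. Its ball reaches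
on the left no farther than $Q_2$, so it lies in $V(X^+)$, and all
vertices of $Q_2$ belong to both $S$ and $S_X$. By locality the type of $v$ in
$(Y\bowtie X,S)$ equals its type in $(X^+,S_X)$. The weighted vertices of $S_X$
are those outside $Q_2$, that is, exactly the right part. The mirror image of
this argument applies to the left part. So the weights multiply, and these $S$
contribute $h(Y)h(X)$.

\eqref{G2}: Let $Q_1',\dots,Q_4'$ be the segments of the path joining $\beta$
to $X$, with window $Z'$, and let $S$ be a subtree of $(\beta X)^+$ counted by
$h(\beta X)$: it satisfies $V(S)\cap(Q_1\cup Q_2\cup Q_3)=Z$ and is weighted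
over $V(S)\setminus Q_2$.

Suppose $Z'\not\subseteq V(S)$. As $S$ is connected and contains $Z$, it
contains neither the last vertex of $Q_3'$ nor any vertex farther right. So $S$
is a subtree of $\beta^+$ of the kind counted by $p(\beta)$, and conversely
every subtree counted by $p(\beta)$ occurs. The balls around the vertices of
$V(S)\setminus Q_2$ lie in $V(\beta^+)$: to the left they
reach at most into $Q_2$, and to the right at most into $Q_4'$. These $S$
contribute $p(\beta)$.

Suppose $Z'\subseteq V(S)$. Cut $S$ at the edge between $Q_2'$ and $Q_3'$. The
left part together with $Q_3'$ is a subtree $S_\beta$ of $\beta^+$ counted by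
$g(\beta)$, the right part together with $Q_2'$ is a subtree $S_X$ of $X^+$
(with path $Q_1',\dots,Q_4'$) counted by $h(X)$, and every pair
$(S_\beta,S_X)$ arises from exactly one $S$. The weighted vertices of $S$ are
distributed correctly:
\[
V(S)\setminus Q_2=\bigl(V(S_\beta)\setminus(Q_2\cup Q_3')\bigr)\sqcup
\bigl(V(S_X)\setminus Q_2'\bigr).
\]
A ball around a weighted vertex of $S_\beta$ reaches at most into $Q_2$ on the
left and into $Q_3'$ on the right, and $Q_3'\subseteq V(S)\cap V(S_\beta)$. A
ball around a weighted vertex of $S_X$ reaches at most into $Q_2'$ on the left,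
and $Q_2'\subseteq V(S)\cap V(S_X)$. So by locality all types agree, and these
$S$ contribute $g(\beta)h(X)$.
\end{proof}

To recover the word we need a substitute for Lemma~\ref{lem:noniso0}, since the
legs are now long. This makes the spacers easier to find.

\begin{lemma}\label{lem:nonisoN}
Let $N\ge1$, and let $w,w'$ be words of the same length $n\ge1$. If
$T_w^{(N)}\cong T_{w'}^{(N)}$, then $w=w'$.
\end{lemma}

\begin{proof}
The leaves of $T_w^{(N)}$ are the ends of the legs and the pendant leaves of
the spacers. A leg has $N+1\ge2$ vertices, so the neighbor of its end has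
degree $2$. Hence the vertices of degree $3$ adjacent to a leaf are exactly the
vertices $u_1$ of the $n+1\ge2$ spacers. Call them \emph{special}. They lie on
one path. Let $a,b$ be consecutive special vertices, $a$ on the left, and let
$b_i$ be the gadget between them. The path from $a$ to $b$ runs through the
vertex $u_2$ of the spacer of $a$, which has degree $2$, a joining path, the
gadget, and another joining path. So its interior vertices of degree $3$ are as
follows.
\begin{itemize}
\item If $i=0$: only $u$, at distance $N+2$ from $a$ and $N+1$ from $b$; here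
$\operatorname{dist}(a,b)=2N+3$.
\item If $i=1$: $u$, at distance $N+2$ from $a$, and $v$, at distance $N+1$
from $b$, with $u,v$ adjacent; here $\operatorname{dist}(a,b)=2N+4$.
\end{itemize}
An isomorphism maps special vertices to special vertices and preserves or
reverses their order along the path. Between consecutive special vertices, the
interior vertex of degree $3$ closest to the left end is at distance $N+2$ from
that end, and the one closest to the right end is at distance $N+1$ from that
end. There is at least one such gap, since $n\ge1$, so the order is preserved.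
The successive distances between special vertices, each $2N+3$ or $2N+4$, are
then preserved as well, and they spell out the word. Hence $w=w'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $N=4m$ and take the $2^k$ trees $T_w^{(N)}$ with $w\in W_k$. By
Lemma~\ref{lem:typerules}, Corollary~\ref{cor:contents} and
Lemma~\ref{lem:words} they all have the same $D$. By Lemma~\ref{lem:nonisoN}
they are pairwise non-isomorphic.
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Chromatic Symmetric Functions and Polynomial Invariants of Trees},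
\texttt{https://jlmartin.ku.edu/talks/SIAM2024.pdf}.
\end{thebibliography}

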